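\title{The three triplings of a function under max-convolution need not coincide}

\begin{abstract}
Let $G$ be a commutative torsion-free group and let $*$ denote max-convolution of finitely supported nonnegative functions on $G$. The tripling of $f$ is the infimum of $\|f*g*h\|_1/(\|g\|_2\|h\|_2)$. Taking the infimum over all pairs $(g,h)$, over pairs with the same distribution function, and over pairs with $g=h$ gives three quantities $\gamma(f)\le\gamma'(f)\le\gamma''(f)$, which have been conjectured to be equal. We show that in every nontrivial commutative torsion-free group there is a function $f$ with $\gamma(f)<\gamma'(f)<\gamma''(f)$. The function is a small perturbation of a point mass. The proof trims every nearly optimal pair to a fixed set of $47$ points and reduces the comparison of the three infima to an explicit finite optimization problem.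
\end{abstract}

\section{Introduction}

Let $G$ be a commutative torsion-free group, written additively, for example $\mathbb Z^d$. All functions in this paper are finitely supported maps $G\to\mathbb R_{\ge0}$, with norms $\|g\|_1=\sum_x g(x)$, $\|g\|_2=(\sum_x g(x)^2)^{1/2}$ and $\|g\|_\infty=\max g$. The \emph{max-convolution} of $f$ and $g$ is
\[
(f*g)(x)=\max_t f(t)\,g(x-t).
\]
Ordinary convolution does not occur below, so $*$ always has this meaning. The operation is commutative and associative, with $(f*g*h)(z)=\max f(v)g(y)h(y')$ over all $v+y+y'=z$, and it extends addition of sets: $\mathbf 1_A*\mathbf 1_B=\mathbf 1_{A+B}$. The \emph{distribution function} of $g$ is $t\mapsto|\{x:g(x)>t\}|$ for $t\ge0$, and we write $g\sim h$ if $g$ and $h$ have the same distribution function. This means that $g$ and $h$ take the same positive values with the same multiplicities; for instance, $\mathbf 1_A\sim\mathbf 1_B$ if and only if $|A|=|B|$.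

Fix $f\not\equiv0$. For $g,h\not\equiv0$ put
\[
M(g,h)=\|f*g*h\|_1,\qquad J(g,h)=\frac{M(g,h)}{\|g\|_2\|h\|_2}.
\]
The \emph{unrestricted}, \emph{isometric} and \emph{isomeric triplings} of $f$ are
\[
\gamma(f)=\inf_{g,h}J(g,h),\qquad \gamma'(f)=\inf_{g\sim h}J(g,h),\qquad \gamma''(f)=\inf_g J(g,g).
\]
The infima run over smaller and smaller families, so $\gamma\le\gamma'\le\gamma''$. On indicator functions of sets $A,B,C$ the quotient is $|A+B+C|/\sqrt{|B||C|}$, and it is $|A+B+B|/|B|$ when $B=C$: the triplings measure how much adding $A$ must enlarge a sum of two sets, relative to the geometric mean of their sizes. The quotient $J$ does not change when $g$ or $h$ is multiplied by a positive constant or translated.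

To compute the simplest cases we recall two standard facts. First, finite nonempty sets $A,B\subset G$ satisfy
\begin{equation}\label{eq:sumset}
|A+B|\ge|A|+|B|-1 .
\end{equation}
Indeed, $A\cup B$ generates a finitely generated torsion-free group, which is isomorphic to some $\mathbb Z^d$ and carries the lexicographic order; if $a_1<\dots<a_k$ and $b_1<\dots<b_r$ are the elements of $A$ and $B$, then $a_1+b_1<\dots<a_k+b_1<a_k+b_2<\dots<a_k+b_r$. Second, the layer-cake formulas give $\|g\|_1=\int_0^\infty|\{g>t\}|\,dt=\int_0^\infty|\{g>t^2\}|\,2t\,dt$ and $\|g\|_2^2=\int_0^\infty|\{g>t\}|\,2t\,dt$.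

\begin{lemma}\label{lem:layer}
If $\max g=\max h=1$ and $A\subset G$ is finite and nonempty, then
\[
\|\mathbf 1_A*g*h\|_1\ge\|g\|_2^2+\|h\|_2^2+|A|-2 .
\]
\end{lemma}

\begin{proof}
For $0\le t<1$ the sets $\{g>t\}$ and $\{h>t\}$ are nonempty, and $\{\mathbf 1_A*g*h>t^2\}\supseteq A+\{g>t\}+\{h>t\}$. Apply \eqref{eq:sumset} twice, multiply by $2t$ and integrate over $[0,1]$.
\end{proof}

\begin{example}\label{ex:simple}
Let $f=\delta_0$, the indicator of $\{0\}$. After scaling, $\max g=\max h=1$, so $\|g\|_2^2+\|h\|_2^2\ge2$, and Lemma~\ref{lem:layer} gives $M(g,h)\ge\frac12(\|g\|_2^2+\|h\|_2^2)\ge\|g\|_2\|h\|_2$. Equality holds for $g=h=\delta_0$, so all three triplings equal $1$. Next let $f$ be the indicator of $\{0,e,\dots,(k-1)e\}$ with $e\ne0$ and $k\ge2$. Now Lemma~\ref{lem:layer} gives $M(g,h)\ge\|g\|_2^2+\|h\|_2^2\ge2\|g\|_2\|h\|_2$, while the indicator $g=h$ of $\{0,e,\dots,(r-1)e\}$ has $J=(k+2r-2)/r\to2$. All three triplings equal $2$.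
\end{example}

In both examples the lower bound passes through the inequality between arithmetic and geometric means, which is sharp when $g$ and $h$ have equal size, and a diagonal pair $g=h$ is optimal or asymptotically optimal. Since $J$ is symmetric in $g$ and $h$, it is natural to expect the same in general. There is also a product argument pointing to $\gamma=\gamma'$. On $G\times G$ write $(g\otimes h)(x,x')=g(x)h(x')$. Then $g\otimes h\sim h\otimes g$, and $(f\otimes f)*(g\otimes h)*(h\otimes g)=(f*g*h)\otimes(f*g*h)$, so $\gamma'(f\otimes f)\le\gamma(f)^2$. If $\gamma'(f\otimes f)$ were always equal to $\gamma'(f)^2$, the equality $\gamma=\gamma'$ would follow. The conjecture posed in \cite{source} is that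
\[
\gamma(f)=\gamma'(f)=\gamma''(f)\qquad\text{for every finitely supported } f\not\equiv0 .
\]
We show that both equalities fail, for one and the same function.

\begin{theorem}\label{thm:main}
Let $G\ne0$ be a commutative torsion-free group. There is a finitely supported function $f:G\to\mathbb R_{\ge0}$ with
\[
\gamma(f)<\gamma'(f)<\gamma''(f).
\]
\end{theorem}

If $G=0$, all three quantities equal $f(0)$. So the conjecture holds for a commutative torsion-free group exactly when the group is trivial.

The function $f$ depends on a small parameter $\eta$ and equals $\delta_0$ plus terms of size $\eta,\eta^2,\dots,\eta^{10}$. The three triplings are all $1+O(\eta)$, and they are separated by terms of order $\eta^{10}$ and $\eta^{11}$. Section~\ref{sec:model} isolates the mechanism, and Section~\ref{sec:f} defines $f$. Sections~\ref{sec:removal}--\ref{sec:values} describe nearly optimal pairs, and Section~\ref{sec:finite} reduces the problem to finitely many real variables. The inequality $\gamma'<\gamma''$, which alone disproves the conjecture,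 follows in Section~\ref{sec:second}, and $\gamma<\gamma'$ follows in Section~\ref{sec:first}.

\medskip\noindent\textbf{Conventions.} The number $\eta>0$ is smaller than a suitable absolute constant, and ``for small $\eta$'' is always understood. The symbols $C$ and $O(\cdot)$ denote constants that may change from line to line and do not depend on $\eta,g,h,G$. We write $x_+=\max(x,0)$. A \emph{representation} of $z$ for the pair $(g,h)$ is a triple $(v,y,y')\in\operatorname{supp}f\times\operatorname{supp}g\times\operatorname{supp}h$ with $v+y+y'=z$, and its \emph{value} is $f(v)g(y)h(y')$; thus $(f*g*h)(z)$ is the largest value of a representation of $z$, or $0$ if there is none.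

\section{How an asymmetric pair can win}\label{sec:model}

When $f$ is close to $\delta_0$, good pairs are close to $(\delta_0,\delta_0)$. Placing a small mass $\varepsilon$ at a new point $x$ of $g$ or $h$ increases the denominator of $J$ by order $\varepsilon^2$ and, in general, the numerator by order $\varepsilon$. It can pay only if $f*g*h$ is already of size $\varepsilon$ at $x$; we then say that $x$ is \emph{covered}. The question is decided at order $\varepsilon^2$, at the point $2x$.

\subsection*{A first attempt}
Let $x\ne0$, $0\le m<1$, and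
\[
f=\delta_0+\varepsilon\delta_x+m\varepsilon^2\delta_{2x},\qquad g=\delta_0+p\varepsilon\delta_x,\qquad h=\delta_0+q\varepsilon\delta_x,\qquad p,q\in[0,1].
\]
(A value $p>1$ would raise $f*g*h$ at $x$, a first-order cost.) Then $f*g*h$ equals $1$ at $0$, $\varepsilon$ at $x$, $\varepsilon^2\max(m,p,q,pq)$ at $2x$, and is $O(\varepsilon^3)$ elsewhere. Hence
\[
J(g,h)=1+\varepsilon+\varepsilon^2\bigl(\max(m,p,q,pq)-\tfrac12(p^2+q^2)\bigr)+O(\varepsilon^3).
\]
For $p\ge q$ the bracket is at least $\max(m,p)-p^2$, its value at $(p,p)$, so asymmetry gains nothing. The obstruction is the cross term $f(x)g(x)h(0)=p\varepsilon^2$. Suppose, however, that the cross terms were damped by a factor $\kappa<1$, so that the bracket became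
\[
\max(m,\kappa p,\kappa q,pq)-\tfrac12(p^2+q^2).
\]
On the diagonal $p=q=r$ this is at least $r^2-r^2=0$, whereas at $(p,q)=(1,\mu)$ with $\mu=\max(m,\kappa)$ it equals $\mu-\frac12(1+\mu^2)=-\frac12(1-\mu)^2<0$. So we need a point $x$ that is covered although $f(x)=0$.

\subsection*{Covering a point by a genuine triple}
The device is to write $x=u+a+b$ and to cover $x$ by the product $f(u)g(a)h(b)$, in which both $g$ and $h$ are used. A representation of $2x$ that takes $x$ from $g$ and $u$ from $f$ must take all of $a+b$ from $h$, and $h(a+b)$ can be smaller than $g(a)h(b)$. Before computing an example we record the expansion that will be used here and in Section~\ref{sec:finite}.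

\begin{lemma}\label{lem:division}
Suppose that $\|g_0\|_2,\|h_0\|_2$ and $J_0=M_0/(\|g_0\|_2\|h_0\|_2)$ are $1+O(\eta)$, that $\|g\|_2^2=\|g_0\|_2^2+\eta^{10}Q_g$ and $\|h\|_2^2=\|h_0\|_2^2+\eta^{10}Q_h$, and that $A,Q_g,Q_h$ are real numbers bounded by a constant. Then
\[
\frac{M_0+\eta^{10}A}{\|g\|_2\|h\|_2}=J_0+\eta^{10}\bigl(A-\tfrac12(Q_g+Q_h)\bigr)+O(\eta^{11}).
\]
\end{lemma}

\begin{proof}
We have $\|g\|_2-\|g_0\|_2=\eta^{10}Q_g/(\|g\|_2+\|g_0\|_2)=\eta^{10}(\frac12Q_g+O(\eta))$, and the same for $h$. So $n=\|g\|_2\|h\|_2$ and $n_0=\|g_0\|_2\|h_0\|_2$ satisfy $n=n_0+\eta^{10}Q$ with $Q=\frac12(Q_g+Q_h)+O(\eta)$. Since $M_0=J_0n_0$, the left side equals $J_0+\eta^{10}(A-J_0Q)/n$, and $J_0$ and $n$ are $1+O(\eta)$.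
\end{proof}

\begin{example}\label{ex:toy}
Let $a,b,u$ be a basis of $\mathbb Z^3$, let $x=u+a+b$, and let
\[
f=\delta_0+\eta^3\delta_u+\eta^6(\delta_{x+a}+\delta_{x+b}+\delta_{2u})+\eta^7(\delta_{2u+a}+\delta_{2u+b}),\qquad g_*=\delta_0+\eta(\delta_a+\delta_b).
\]
Compare $(g_*,g_*)$ with $g=g_*+p\eta^5\delta_x$, $h=g_*+q\eta^5\delta_x$, where $p,q\in[0,1]$. A new representation uses $x$ once or twice. Those that use $x$ once, together with $v\in\{0,u\}$ from $f$ and $y\in\{0,a,b\}$, are all dominated by old ones:
\begin{center}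
\begin{tabular}{lccc}
point & new value at most & old representation & its value\\ \hline
$x$ & $\eta^5$ & $(u,a,b)$ & $\eta^5$\\
$x+a$ & $\eta^6$ & $(x+a,0,0)$ & $\eta^6$\\
$x+u$ & $\eta^8$ & $(2u,a,b)$ & $\eta^8$\\
$x+u+a$ & $\eta^9$ & $(2u+a,a,b)$ & $\eta^9$
\end{tabular}
\end{center}
and the same with $b$ in place of $a$ in the second and fourth rows. With any other $v$ the value is at most $\eta^{6}\cdot\eta^5$. Representations using $x$ twice have value $pq\eta^{10}$ at $2x$ for $v=0$ and at most $\eta^{13}$ otherwise. Finally $(f*g_**g_*)(2x)=0$, because $2x=2u+2a+2b$ would require three or four of the letters $a,b$ from two factors $g_*$. So $M(g,h)=M(g_*,g_*)+pq\eta^{10}+O(\eta^{11})$, and Lemma~\ref{lem:division} gives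
\[
J(g,h)=J(g_*,g_*)-\tfrac12(p-q)^2\eta^{10}+O(\eta^{11}).
\]
Here $m=\kappa=0$: diagonal pairs gain nothing at order $\eta^{10}$, and $(p,q)=(1,0)$ gains $\frac12\eta^{10}$.
\end{example}

The example proves nothing about the triplings, because $(g_*,g_*)$ is far from optimal for that $f$: it has $J=1+2\eta+O(\eta^2)$, while $J(\delta_0,\delta_0)=1+O(\eta^3)$. The work lies in enlarging $f$ so that \emph{every} nearly optimal pair resembles the example. Such a pair must have mass about $\eta$ at $a$ and $b$, so that $x$ is covered; it must live on a controlled finite set; and its parameters $m$ and $\kappa$ must stay below $1$. We shall not identify the optimal pairs. We only bound them, and then compare two pairs that share their low-order part.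

Once this is done, several copies $x_i=u_i+a+b$ of $x$ separate the three infima. Two copies $x_1,x_2$ with $x_1+x_2$ fully covered allow $g$ to be large at $x_1$ and $h$ to be large at $x_2$; this pair is isometric and beats every diagonal pair. Many further copies whose pairwise sums are covered only partially force an unrestricted near-minimizer to put all the large values on the same side, and then $g\sim h$ is impossible.

\section{The function $f$}\label{sec:f}

Let $N=26$, $c=3/5$, $\lambda=2^{10}$ and $K=\lambda^6=2^{60}$. Let $L=\mathbb N^{30}$, with $\mathbb N=\{0,1,2,\dots\}$, be the free commutative monoid on generators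
\[
a,\ b,\ s,\ s',\ u_1,\dots,u_N\qquad\text{of weights}\qquad 1,\ 1,\ 2,\ 2,\ 3,\dots,3 .
\]
Elements of $L$ are called vectors, $\operatorname{wt}$ is the additive weight, $\le$ is the componentwise order, and ``$v$ contains $w$'' means $v\ge w$. Let $\langle a,b\rangle$ be the submonoid generated by $a$ and $b$.

To transport vectors to $G$, fix $e\in G\setminus\{0\}$ and let $\Phi:L\to G$ be the homomorphism sending the $r$-th generator to $21^{r-1}e$. A vector of weight at most $20$ has all coordinates at most $20$; since $e$ has infinite order and expansions in base $21$ are unique, $\Phi$ is injective on such vectors. We identify them with their images. For $y\in\Phi(L)$ let $\deg y$ be the least weight of a vector mapped to $y$. Then $\deg$ is subadditive, $\deg y\ge1$ for $y\ne0$, and by injectivity $\deg=\operatorname{wt}$ on vectors of weight at most $20$.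

Put $x_i=u_i+a+b$, of weight $5$, and $X=\{x_1,\dots,x_N\}$. Let
\[
E=\{u_k,\ u_k+a,\ u_k+b,\ x_k:\ 1\le k\le N\},\qquad V=\{x_i+w:\ 1\le i\le N,\ 1\le\operatorname{wt}w\le5,\ w\notin E\}.
\]
The function $f$ is given by the following table and vanishes elsewhere.
\begin{center}
\begin{tabular}{lll}
$v$ & $f(v)$ & purpose\\ \hline
$0$ & $1$ &\\
$a,\ b$ & $\eta$ & cover $a$ and $b$\\
$2a,\ a+b,\ 2b$ & $c\eta^2$ & force mass at $a$ and $b$\\
$s,\ s'$ & $\eta^2$ & penalize mass at unwanted points\\
$u_i$ & $\eta^3$ & cover $x_i$\\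
$u_i+u_k\ (i\le k)$ & $\eta^6$ & cover $x_i+u_k$\\
$u_i+u_k+a,\ u_i+u_k+b\ (i\le k)$ & $\eta^7$ & cover $x_i+u_k+a$, $x_i+u_k+b$\\
$x_i+x_k\ (i<k,\ i\le2)$ & $\eta^{10}$ & cover fully\\
$x_i+x_k\ (3\le i<k)$ & $c\eta^{10}$ & cover partially\\
$v\in V$ & $K\eta^{\operatorname{wt}v}$ & cover the other points $x_i+w$
\end{tabular}
\end{center}
The weight records the order of magnitude: every value is a constant times $\eta^{\operatorname{wt}v}$. The large constant $K$ on $V$ makes the points $x_i+w$ covered whatever the pair does at low weight. The set $E$, which consists of the vectors below some $x_k$ that contain $u_k$, must be excluded from this generous treatment: if $f(x_i+u_i)$ were $K\eta^8$, the representation $(x_i+u_i,a,b)$ would cover $2x_i$ at level about $K\eta^{10}$ and make the parameter $m$ of Section~\ref{sec:model} larger than $1$. These points are covered at exactly the required level, as in Example~\ref{ex:toy}.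

\begin{lemma}\label{lem:f}
\begin{enumerate}
\item[(a)] No vector $x_k+u_r+\epsilon$ with $\epsilon\in\{0,a,b,a+b\}$ lies in $V$. The rows of the table concern disjoint sets of vectors, so $f$ is well defined, and $f(2x_i)=0$. Elements of $\operatorname{supp}f$ have weight at most $10$, and none has weight $4$ or $5$.
\item[(b)] The elements of $\operatorname{supp}f$ in $\langle a,b\rangle$ are $0,a,b,2a,a+b,2b$. An element of $\operatorname{supp}f$ containing $s$ or $s'$ is $s$, $s'$, or lies in $V$ and then contains some $x_k$.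
\item[(c)] The only $v\in\operatorname{supp}f$ with $u_i\le v\le x_i$ is $u_i$. For $i\le k$, the $v\in\operatorname{supp}f$ with $u_i+u_k\le v\le x_i+x_k$ are $u_i+u_k$, $u_i+u_k+a$, $u_i+u_k+b$ and, if $i\ne k$, $x_i+x_k$.
\item[(d)] $f(v)\le\eta^{\operatorname{wt}v}$ if $\operatorname{wt}v\le5$. Always $f(v)\le K\eta^{\operatorname{wt}v}$ and $f(v)\le(\lambda\eta)^{\operatorname{wt}v}$. Moreover $\gamma''(f)\le J(\delta_0,\delta_0)=\|f\|_1\le1+3\eta$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $x_i+w=x_k+u_r+\epsilon$, then $u_i+w=u_k+u_r+\epsilon$, so $i\in\{k,r\}$ and $w$ is $u_r+\epsilon$ or $u_k+\epsilon$; both lie in $E$. In particular $x_i+x_k$ and $2x_i$ are not in $V$. Elements of $V$ contain some $u_i+a+b$ and have weight between $6$ and $10$, so they differ from the vectors in the first six rows as well as the seventh. The weights in the table are $0,1,2,3$ and $6,\dots,10$.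

(b) Every element of $V$ contains some $x_k$, hence some $u_k$; the rest is read off the table.

(c) The candidates for the first claim other than $u_i$ are $u_i+a$, $u_i+b$, $x_i$, of weight $4$ or $5$. For the second claim only $V$ needs attention. An element of $V$ between $u_i+u_k$ and $x_i+x_k$ has the form $u_i+u_k+a+b+\epsilon$ with $\epsilon\le a+b$, which (a) excludes.

(d) The constant $K$ occurs only at weight at least $6$, where $K=\lambda^6\le\lambda^{\operatorname{wt}v}$. The support of $f$ has bounded size, so $\|f\|_1=1+2\eta+O(\eta^2)$.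
\end{proof}

\section{Nearly optimal pairs and the removal principle}\label{sec:removal}

We need to understand near-minimizers for $\gamma''$ and for $\gamma$, and the same argument treats both. Let $\mathcal C$ be either the class of all pairs $(g,h)$ or the class of diagonal pairs $(g,g)$, and let $\gamma_{\mathcal C}=\inf_{\mathcal C}J$, which is $\gamma(f)$ or $\gamma''(f)$. (The isometric class is not used as $\mathcal C$: deleting the same point from $g$ and $h$ destroys $g\sim h$.) A pair is \emph{normalized} if $g(0)=h(0)=1=\max g=\max h$; every pair in $\mathcal C$ can be normalized within $\mathcal C$ by scaling and translating, without changing $J$. A normalized pair $(g,h)\in\mathcal C$ is \emph{admissible} if $J(g,h)\le\gamma_{\mathcal C}+2\eta^{11}$; then $J(g,h)\le1+4\eta$ by Lemma~\ref{lem:f}(d). For the pair under consideration we write $\omega=\max(g,h)$ pointwise. For a normalized pair, $f(0)=g(0)=h(0)=1$ gives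
\[
f*g*h\ge\omega,\qquad f*g*h\ge f,\qquad f*g*h\ge g*h .
\]

\begin{lemma}\label{lem:norms}
An admissible pair satisfies $1\le\|g\|_2,\|h\|_2,\|g\|_2\|h\|_2\le1+5\eta$, $M(g,h)\le1+10\eta$ and $\sum_{y\ne0}\omega(y)\le10\eta$.
\end{lemma}

\begin{proof}
Let $\Sigma=\|g\|_2^2+\|h\|_2^2$. Lemma~\ref{lem:layer} with $A=\{0\}$ gives $\Sigma-1\le\|g*h\|_1\le M(g,h)\le(1+4\eta)\Sigma/2$, so $\Sigma\le2/(1-4\eta)\le2+10\eta$. Both norms are at least $1$, so both squares are at most $1+10\eta$, and the product of the norms is at most $\Sigma/2\le1+5\eta$. Finally $\|\omega\|_1\le M(g,h)\le(1+4\eta)(1+5\eta)\le1+10\eta$, and $\omega(0)=1$.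
\end{proof}

Apart from the injectivity of $\Phi$, torsion-freeness enters the proof through \eqref{eq:sumset}, and this lemma is its main use. For a finite subgroup $H\ne0$ and $g=h=\mathbf 1_H$ the bound $\|g*h\|_1\ge\Sigma-1$ would read $|H|\ge2|H|-1$, which is false.

The tool for everything that follows is a comparison of an admissible pair with a smaller pair. Decreasing $g$ and $h$ saves an amount $\Delta M$ in the numerator and loses roughly an amount $\sigma$ in the denominator. Near-optimality says that the saving cannot exceed the loss by much; and if it does exceed the loss, the smaller pair is at least as good.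

\begin{lemma}[Removal principle]\label{lem:removal}
Let $(g,h)$ be admissible and let $(g',h')\in\mathcal C$ satisfy $g'\le g$, $h'\le h$, $g'(0)=h'(0)=1$. Put
\[
\Delta M=M(g,h)-M(g',h'),\qquad \sigma=\tfrac12\bigl(\|g\|_2^2-\|g'\|_2^2+\|h\|_2^2-\|h'\|_2^2\bigr).
\]
\begin{enumerate}
\item[(i)] $\Delta M\le(1+10\eta)\sigma+4\eta^{11}$.
\item[(ii)] If $\Delta M\ge(1+10\eta)\sigma$, then $J(g',h')\le J(g,h)$.
\item[(iii)] In any case $J(g',h')\le J(g,h)+2\sigma$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $n=\|g\|_2\|h\|_2$, $n'=\|g'\|_2\|h'\|_2$, $J=J(g,h)$. All four norms lie in $[1,1+5\eta]$, so $\|g\|_2-\|g'\|_2\le\frac12(\|g\|_2^2-\|g'\|_2^2)$, the same holds for $h$, and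
\[
n-n'=\|h\|_2(\|g\|_2-\|g'\|_2)+\|g'\|_2(\|h\|_2-\|h'\|_2)\le(1+5\eta)\sigma .
\]
Hence $\gamma_{\mathcal C}(n-n')\le J(n-n')\le(1+10\eta)\sigma$. For (i), $M(g,h)\le(\gamma_{\mathcal C}+2\eta^{11})n$ and $M(g',h')\ge\gamma_{\mathcal C}n'$ give $\Delta M\le\gamma_{\mathcal C}(n-n')+2\eta^{11}n$. For (ii), $M(g',h')=Jn-\Delta M\le Jn-J(n-n')=Jn'$. For (iii), $J(g',h')\le Jn/n'\le J+J(n-n')$ because $n'\ge1$.
\end{proof}

In applications $\Delta M$ is bounded below by summing $f*g*h-f*g'*h'$ over a chosen set of points, which is legitimate because this difference is nonnegative everywhere. The loss $\sigma$ is bounded as follows. If $g',h'$ arise by \emph{deleting} a set $Y\not\ni0$, that is, by setting both functions to $0$ on $Y$, then $\sigma\le\sum_Y\omega^2$. If they arise by \emph{capping} at level $\theta$ on $Y$, that is, by replacing both functions by $\min(\cdot,\theta)$ on $Y$, then $\sigma\le\sum_Y(\omega^2-\theta^2)_+=\sum_Y(\omega+\theta)(\omega-\theta)_+$. Both operations keep a normalized pair normalized and keep a diagonal pair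 diagonal, and they are the only modifications made below.

Let $P=\{y\in\langle a,b\rangle:\operatorname{wt}y\le5\}$, so $|P|=1+2+\dots+6=21$. The next two sections prove the following description of near-minimizers.

\begin{proposition}[Trimming]\label{prop:trim}
Let $(g^\circ,h^\circ)\in\mathcal C$ be normalized with $J(g^\circ,h^\circ)\le\gamma_{\mathcal C}+\eta^{11}$, and let $\omega^\circ=\max(g^\circ,h^\circ)$. There is an admissible pair $(g,h)\in\mathcal C$, the \emph{trimmed pair}, such that:
\begin{enumerate}
\item[(T1)] $\operatorname{supp}\omega\subset P\cup X$, and $\omega(y)\le K\eta^{\operatorname{wt}y}$ for all $y\in P\cup X$;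
\item[(T2)] $g(a),g(b),h(a),h(b)\in[(1-C\eta)\eta,\eta]$;
\item[(T3)] $\omega(y)\le(c+C\eta)\eta^{\operatorname{wt}y}$ for $y\in P$ of weight $2$, $3$ or $4$;
\item[(T4)] $\omega(x_i)\le\eta^5$ for all $i$;
\item[(T5)] $\omega^\circ\le C\eta^6$ outside $P\cup X$, and for each $i$ either $g(x_i)=\min(g^\circ(x_i),\eta^5)$ and $h(x_i)=\min(h^\circ(x_i),\eta^5)$, or $g(x_i)=h(x_i)=0$ and $\omega^\circ(x_i)\le C\eta^{11}$.
\end{enumerate}
\end{proposition}

The proof consists of nine steps. We start from $(g,h)=(g^\circ,h^\circ)$; in each step $(g,h)$ is the current pair and $(g',h')$ is the pair with which it is compared.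

\section{Localizing the support}\label{sec:support}

\subsection*{Step 1: pruning, and decay in the degree}
A priori $g$ and $h$ may live anywhere in $G$. Mass $\omega(y)$ at an uncovered point costs $\omega(y)$ and gains only $\omega(y)^2$, so it should be deleted; but points can cover one another, and we have to rule out clusters unrelated to $L$. We therefore keep only the points that are covered, up to a factor $2$, by points kept earlier, starting from $0$. Let $Y_0=\{0\}$ and
\[
Y_{k+1}=Y_k\cup\bigl\{y\in\operatorname{supp}\omega:\ \omega(y)\le2\,(f*g\mathbf 1_{Y_k}*h\mathbf 1_{Y_k})(y)\bigr\}.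
\]
The sequence increases inside a finite set, so it stabilizes at some $Y$. Let $D=\operatorname{supp}\omega\setminus Y$ and delete $D$, so that $g'=g\mathbf 1_Y$, $h'=h\mathbf 1_Y$. For $y\in D$ we have $(f*g'*h')(y)<\frac12\omega(y)$ and $(f*g*h)(y)\ge\omega(y)$, so $\Delta M\ge\frac12\sum_D\omega$. By Lemma~\ref{lem:norms}, $\sigma\le\sum_D\omega^2\le10\eta\sum_D\omega$. By Lemma~\ref{lem:removal}(ii) the quotient $J$ does not increase, and by (i), $\sum_D\omega\le C\eta^{11}$.

We claim that $Y\subset\Phi(L)$ and
\begin{equation}\label{eq:decay}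
\omega(y)\le\tfrac12(4\lambda\eta)^{\deg y}\qquad(y\in Y\setminus\{0\}).
\end{equation}
We prove this for $Y_k$ by induction on $k$. Let $y\in Y_{k+1}\setminus Y_k$. Since $\omega(y)>0$, there are $v\in\operatorname{supp}f$ and $y',y''\in Y_k$ with $y=v+y'+y''$ and $\omega(y)\le2f(v)g(y')h(y'')$; in particular $y\in\Phi(L)$. Put $S=\deg v+\deg y'+\deg y''\ge\deg y\ge1$, and recall $f(v)\le(\lambda\eta)^{\deg v}$.
\begin{itemize}
\item If $y',y''\ne0$, then $\omega(y)\le2\cdot\frac12\cdot\frac12(4\lambda\eta)^S$.
\item If exactly one of $y',y''$ is nonzero, then $v\ne0$, since otherwise $y\in Y_k$. So $\omega(y)\le2(\lambda\eta)^{\deg v}\cdot\frac12(4\lambda\eta)^{S-\deg v}\le\frac14(4\lambda\eta)^S$.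
\item If $y'=y''=0$, then $\omega(y)\le2(\lambda\eta)^S\le\frac12(4\lambda\eta)^S$.
\end{itemize}
As $4\lambda\eta<1$ and $S\ge\deg y$, \eqref{eq:decay} follows. Replace $(g,h)$ by $(g',h')$.

\subsection*{Step 2: cutting at weight five}
Delete all $y$ with $\deg y\ge6$. A vector of weight $d$ has coordinate sum at most $d$, so at most $\binom{d+30}{30}$ points have degree $d$, and \eqref{eq:decay} gives $\sigma\le\sum_{d\ge6}\binom{d+30}{30}(4\lambda\eta)^{2d}=O(\eta^{12})$. By Lemma~\ref{lem:removal}(iii), $J\le\gamma_{\mathcal C}+\eta^{11}+O(\eta^{12})\le\gamma_{\mathcal C}+2\eta^{11}$. The deleted values are $O(\eta^6)$. This is the only step in which $J$ may increase, and the cutoff is tied to the scale of the problem: the loss $\eta^{12}$ is negligible against $\eta^{11}$.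

From now on $\operatorname{supp}\omega$ consists of vectors of weight at most $5$, of which there are boundedly many. Every triple in $\operatorname{supp}f\times\operatorname{supp}g\times\operatorname{supp}h$ has total weight at most $20$, so a representation of a vector $z$ of weight at most $20$ is an identity $v+y+y'=z$ in $L$, and we may argue with generators. Moreover, since $(4\lambda)^5=2^{60}=K$, the bound \eqref{eq:decay} gives
\begin{equation}\label{eq:K}
\omega(y)\le K\eta^{\operatorname{wt}y}\qquad\text{for all } y\in\operatorname{supp}\omega .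
\end{equation}
The constants were chosen to close this loop: the values of $f$ on $V$ must dominate $(4\lambda)^5$, where $\lambda$ in turn controls $f$ through $K\le\lambda^6$, and this is possible because $V$ begins at weight $6$ while $g$ and $h$ end at weight $5$.

\subsection*{Step 3: removing $s$ and $s'$}
The generators $s,s'$ act as detectors. Mass $\omega(y)$ at $y$ produces mass $\eta^2\omega(y)$ at $s+y$. If $s+y$ is not otherwise covered and $\operatorname{wt}y\ge3$, this cost exceeds the gain $\omega(y)^2\le K\eta^3\omega(y)$. At $y=s$ itself, however, a mass $\eta^2$ is covered and gains $\eta^4$, exactly the cost at $2s$. The second detector breaks this tie through \eqref{eq:sumset}.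

Let $W$ be the set of $y\in\operatorname{supp}\omega$ containing $s$ or $s'$, assume $W\ne\emptyset$, delete $W$, and put $\omega_W=\omega\mathbf 1_W$. Let $z=t+y$ with $t\in\{s,s'\}$, $y\in W$. Then $z$ contains at least two letters from $\{s,s'\}$, counted with multiplicity. In a representation of $z$ for $(g',h')$ all of them come from $v$, so $v\in V$ by Lemma~\ref{lem:f}(b), and $z\ge x_k$ for some $k$. As $x_k$ does not contain $t$, we get $y\ge x_k$, so $y=x_k$ by weight, and this contradicts $y\in W$. Hence $f*g'*h'$ vanishes on $\{s,s'\}+W$, whereas $f*g*h\ge\eta^2\,\mathbf 1_{\{s,s'\}}*\omega_W$. Applying $|\{s,s'\}+A|\ge|A|+1$ to the level sets $A=\{\omega_W>\tau\}$, $0\le\tau<\|\omega_W\|_\infty$, and integrating, we get $\|\mathbf 1_{\{s,s'\}}*\omega_W\|_1\ge\|\omega_W\|_1+\|\omega_W\|_\infty$. At the two further points $t\in\{s,s'\}$ the only representation for $(g',h')$ is $(t,0,0)$, so $(f*g'*h')(t)=\eta^2$, while $(f*g*h)(t)\ge\max(\eta^2,\omega(t))$. With $W'=W\setminus\{s,s'\}$,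
\[
\Delta M\ge\eta^2\bigl(\omega(s)+\omega(s')\bigr)+\eta^2\sum_{W'}\omega+\eta^2\|\omega_W\|_\infty+\sum_{t\in\{s,s'\}}(\omega(t)-\eta^2)_+ .
\]
Elements of $W'$ have weight at least $3$, and $\omega(t)^2=\eta^2\omega(t)+\omega(t)(\omega(t)-\eta^2)$, so \eqref{eq:K} gives
\[
\sigma\le\eta^2\bigl(\omega(s)+\omega(s')\bigr)+K\eta^3\sum_{W'}\omega+K\eta^2\sum_{t\in\{s,s'\}}(\omega(t)-\eta^2)_+ .
\]
In $\Delta M-(1+10\eta)\sigma$ the sums over $W'$ and over $t$ have nonnegative coefficients, and what remains is at least $\eta^2\|\omega_W\|_\infty-20\eta^3\|\omega_W\|_\infty\ge\frac12\eta^2\|\omega_W\|_\infty$. So $J$ does not increase, and Lemma~\ref{lem:removal}(i) gives $\|\omega_W\|_\infty\le8\eta^9$. Replace $(g,h)$ by $(g',h')$.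

\subsection*{Step 4: removing the $u_i$ outside $X$}
Let $T$ be the set of $y\in\operatorname{supp}\omega\setminus X$ containing some $u_i$, and delete $T$. An element of $T$ has weight at most $5$ and contains neither $s$ nor $s'$, so $y=u_i+\epsilon$ with $\epsilon\in\langle a,b\rangle$, $\operatorname{wt}\epsilon\le2$, $\epsilon\ne a+b$. Thus $s+y$ contains no $x_k$. In a representation $(v,y',y'')$ of $s+y$ for $(g',h')$ we therefore have $y',y''\notin X$, so $y',y''$ contain no $u_k$ and no $s$. Then $v$ contains $s+u_i$, so $v\in V$ by Lemma~\ref{lem:f}(b), and $s+y\ge v\ge x_k$ for some $k$, a contradiction. Hence $(f*g'*h')(s+y)=0$ for $y\in T$, and $\Delta M\ge\eta^2\sum_T\omega$, while $\sigma\le K\eta^3\sum_T\omega$. So $J$ does not increase, and $\sum_T\omega\le C\eta^9$. Replace $(g,h)$ by $(g',h')$.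

The points $x_i$ escape the detector because $s+x_i\in V$. Now $\operatorname{supp}\omega\subset P\cup X$, and with \eqref{eq:K} this is (T1); the remaining modifications only decrease values.

\section{The values on $P$ and $X$}\label{sec:values}

\subsection*{Step 5: the upper bound at $a$ and $b$}
Cap $g,h$ at level $\eta$ on $\{a,b\}$. In a representation of $t\in\{a,b\}$ one entry is $t$ and the others are $0$, so $(f*g'*h')(t)\le\eta$ and $\Delta M\ge\sum_t(\omega(t)-\eta)_+$. Also $\sigma\le(K+1)\eta\sum_t(\omega(t)-\eta)_+$. So $J$ does not increase. Replace $(g,h)$ by $(g',h')$.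

\subsection*{Step 6: the lower bound at $a$ and $b$}
The points $x_i$ are covered only if $g$ and $h$ carry almost the full mass $\eta$ at $a$ and $b$. This is decided at order $\eta^2$, by comparison with the test pair $(g_*,g_*)$, $g_*=\delta_0+\eta(\delta_a+\delta_b)$, which lies in $\mathcal C$. The function $f*g_**g_*$ equals $1$ at $0$, $\eta$ at $a,b$, and $\eta^2$ at each of $2a,a+b,2b,s,s'$; the boundedly many points of weight at least $3$ contribute $O(\eta^3)$. As $\|g_*\|_2^2=1+2\eta^2$,
\[
\gamma_{\mathcal C}\le\frac{1+2\eta+5\eta^2+O(\eta^3)}{1+2\eta^2}=1+2\eta+3\eta^2+O(\eta^3).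
\]
Let $\alpha_g=g(a)/\eta$, $\beta_g=g(b)/\eta$, $\alpha_h=h(a)/\eta$, $\beta_h=h(b)/\eta$, all in $[0,1]$, and $\alpha=\max(\alpha_g,\alpha_h)$, $\beta=\max(\beta_g,\beta_h)$. At $2a$ we have the value $f(2a)=c\eta^2$ and the value $f(a)\omega(a)=\alpha\eta^2$; at $2b$ the values $c\eta^2$ and $f(b)\omega(b)=\beta\eta^2$; at $a+b$ the values $c\eta^2$, $f(b)\omega(a)$ and $f(a)\omega(b)$. Adding the points $0,a,b,s,s'$,
\[
M(g,h)\ge1+2\eta+\eta^2(2+A_1),\qquad A_1=\max(c,\alpha)+\max(c,\beta)+\max(c,\alpha,\beta).
\]
By \eqref{eq:K}, $\|g\|_2\|h\|_2\le\frac12(\|g\|_2^2+\|h\|_2^2)\le1+\eta^2Q_1+C\eta^4$ with $Q_1=\frac12(\alpha_g^2+\alpha_h^2+\beta_g^2+\beta_h^2)$. So $J(g,h)\ge1+2\eta+\eta^2(2+A_1-Q_1)-C\eta^3$, and admissibility gives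
\begin{equation}\label{eq:A1}
A_1-Q_1\le1+C\eta .
\end{equation}
Since $Q_1\le\alpha^2+\beta^2$, the quantity $R=A_1-\alpha^2-\beta^2$ is at most $1+C\eta$. It is symmetric in $\alpha,\beta$; assume $\alpha\ge\beta$. Then $R=\varphi(\alpha)+\psi(\beta)$ with $\varphi(t)=2\max(c,t)-t^2$ and $\psi(t)=\max(c,t)-t^2$. The function $\varphi$ decreases on $[0,c]$ and increases on $[c,1]$, so $\varphi\ge2c-c^2=0.84$. If $\beta\le c$, then $\psi(\beta)\ge c-c^2=0.24$ and $R\ge1.08$, which is impossible. So $\alpha\ge\beta>c$, and
\[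
R\ge\varphi(\beta)+\psi(\beta)=3\beta-2\beta^2=1+(2\beta-1)(1-\beta)\ge1+0.2\,(1-\beta).
\]
Hence $\alpha\ge\beta\ge1-C\eta$, so $A_1\ge3-C\eta$, and \eqref{eq:A1} gives $Q_1\ge2-C\eta$. Four numbers in $[0,1]$ whose squares sum to at least $4-C\eta$ are each at least $1-C\eta$. This proves (T2).

\subsection*{Step 7: weight two}
This step bounds $g(a+b)$ and $h(a+b)$, which are the damping factors $\kappa$ of Section~\ref{sec:model}. The difficulty is that the points $2a,a+b,2b$ are now covered at level about $\eta^2$, so mass up to $\eta^2$ costs nothing there and gains at order $\eta^4$. The detector $s$ does not help, because $s+y$ is covered by the products $f(s)g(a)h(b)$ and the like. The cost appears at the weight-four points of $\langle a,b\rangle$, and we win by counting: three points gain and five points pay.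

Let $\xi_0,\xi_1,\xi_2\le K$ be the values of $\omega/\eta^2$ at $2a,a+b,2b$, and let $\theta_i=(\xi_i-c)_+$. Let $(g',h')$ arise by capping at level $c\eta^2$ on these three points and deleting the elements of $P$ of weight at least $3$. This pair serves only for comparison. We have $\sigma\le\eta^4\sum_i(\xi_i^2-c^2)_++C\eta^6$.

At a weight-two point of $\langle a,b\rangle$, a representation for $(g',h')$ has one entry of weight $2$, with value at most $c\eta^2$, or two entries of weight $1$, with value at most $\eta^2$. Since $f*g*h\ge\omega$, these points contribute at least $\eta^2\sum_i(\xi_i-1)_+$ to $\Delta M$.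

At a weight-four point of $\langle a,b\rangle$, all three entries of a representation for $(g',h')$ lie in $\langle a,b\rangle$ and have weight at most $2$, by Lemma~\ref{lem:f}(b). The weights are $(2,2,0)$ or $(2,1,1)$ up to order; an entry of weight $2$ contributes at most $c\eta^2$ and an entry of weight $1$ at most $\eta$, so the value is at most $c\eta^4$. For $(g,h)$, take a weight-two point $y$ from whichever of $g,h$ attains $\omega(y)$, one letter from the other function and one letter from $f$. By (T2) the value is at least $(1-C\eta)\eta^2\omega(y)$, and $y$ reaches the points $y+2a$, $y+a+b$, $y+2b$. Thus $f*g*h$ is at least $(1-C\eta)\eta^4$ times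
\[
\xi_0,\quad\max(\xi_0,\xi_1),\quad\max(\xi_0,\xi_1,\xi_2),\quad\max(\xi_1,\xi_2),\quad\xi_2
\]
at $4a$, $3a+b$, $2a+2b$, $a+3b$, $4b$ respectively, and these points contribute at least $\eta^4(S-C\eta)$ to $\Delta M$, where
\[
S=\theta_0+\max(\theta_0,\theta_1)+\max(\theta_0,\theta_1,\theta_2)+\max(\theta_1,\theta_2)+\theta_2 .
\]
Lemma~\ref{lem:removal}(i) gives
\[
\eta^2\sum_i(\xi_i-1)_++\eta^4S\le\eta^4\sum_i(\xi_i^2-c^2)_++C\eta^5 .
\]
The right side is $O(\eta^4)$, so $\xi_i\le1+C\eta^2$. Therefore $(\xi_i^2-c^2)_+=\theta_i(\theta_i+2c)\le(1+c)\theta_i+C\eta=\frac85\theta_i+C\eta$. A maximum is at least any weighted average, so $\max(\theta_0,\theta_1)\ge\frac13\theta_0+\frac23\theta_1$, $\max(\theta_1,\theta_2)\ge\frac23\theta_1+\frac13\theta_2$ and $\max(\theta_0,\theta_1,\theta_2)\ge\frac13\sum_i\theta_i$. Adding up, $S\ge\frac53\sum_i\theta_i$. Hence $(\frac53-\frac85)\sum_i\theta_i\le C\eta$, which is (T3) for weight $2$.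

\begin{remark}
Steps 6 and 7 confine $c$ to a window. Step 6 needs $(2c-c^2)+(c-c^2)>1$, that is, $c>\frac12$, and Step 7 needs $1+c<\frac53$, that is, $c<\frac23$. Step 7 also explains why there are two generators of weight $1$: with a single one, one point of weight $2$ would gain and one point of weight $4$ would pay, and the resulting inequality $\theta\le(1+c)\theta+C\eta$ says nothing.
\end{remark}

\subsection*{Step 8: weights three and four}
These bounds are needed to keep the parameter $m$ below $1$, and here the detector works again. Let $d\in\{3,4\}$, treated in this order, and fix $y\in P$ of weight $d$. For comparison only, delete the elements of $P$ of weight at least $d$; then $\sigma\le C\eta^{2d}$. In a representation of $s+y$ for $(g',h')$ no entry contains any $u_k$, and the letter $s$ comes from $v$, so $v=s$ by Lemma~\ref{lem:f}(b). Hence $(f*g'*h')(s+y)=\eta^2(g'*h')(y)$. A splitting $y=y'+y''$ into elements of weight less than $d$ has weights $\{1,2\}$ if $d=3$, and $\{1,3\}$ or $\{2,2\}$ if $d=4$. By Step 5 and the bounds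 already proved for smaller weights, $(g'*h')(y)\le(c+C\eta)\eta^d$. Since $(f*g*h)(s+y)\ge\eta^2\omega(y)$, Lemma~\ref{lem:removal}(i) gives
\[
\eta^2\omega(y)-(c+C\eta)\eta^{d+2}\le C\eta^{2d}+4\eta^{11}\le C\eta^{d+3},
\]
because $2d\ge d+3$ and $11\ge d+3$. This completes (T3).

\subsection*{Step 9: the upper bound at $x_i$}
Cap $g,h$ at level $\eta^5$ on $X$. In a representation of $x_i$ for $(g',h')$ one entry contains $u_i$. If it comes from $g'$ or $h'$, it is $x_i$, the other entries are $0$, and the value is at most $\eta^5$. Otherwise $v=u_i$ by Lemma~\ref{lem:f}(c), and the value is at most $\eta^3(g*h)(a+b)\le\eta^3\max(\eta^2,(c+C\eta)\eta^2)=\eta^5$. So $\Delta M\ge\sum_i(\omega(x_i)-\eta^5)_+$, while $\sigma\le(K+1)\eta^5\sum_i(\omega(x_i)-\eta^5)_+$. Hence $J$ does not increase. Replace $(g,h)$ by $(g',h')$; this is the trimmed pair. It satisfies (T4), and (T1)--(T3) persist because the values on $P$ are unchanged.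

It remains to check (T5). A point of $\operatorname{supp}\omega^\circ$ outside $P\cup X$ kept its original values until it was deleted in one of Steps 1--4, where the deleted values were $O(\eta^{11})$, $O(\eta^6)$, $O(\eta^9)$ and $O(\eta^9)$. The point $x_i$ is not affected by Steps 2--8. Either it was deleted in Step 1, which is the second alternative in (T5), or the only change was the capping in Step 9, which is the first. Proposition~\ref{prop:trim} is proved. \qed

\section{Reduction to a finite problem}\label{sec:finite}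

Let $(g,h)$ be a trimmed pair. We freeze its part on $P$ and vary its part on $X$. Put
\[
g_0=g\mathbf 1_P,\quad h_0=h\mathbf 1_P,\quad F_0=f*g_0*h_0,\quad M_0=\|F_0\|_1,\quad J_0=J(g_0,h_0).
\]
By (T1), $\|g_0\|_2$ and $\|h_0\|_2$ are $1+O(\eta^2)$, and $1\le M_0\le M(g,h)\le1+10\eta$, so $J_0=1+O(\eta)$ and Lemma~\ref{lem:division} applies. Let
\[
\hat p_i=g(x_i)/\eta^5,\quad \hat q_i=h(x_i)/\eta^5,\quad \kappa_g=g(a+b)/\eta^2,\quad\kappa_h=h(a+b)/\eta^2 .
\]
Then $\hat p_i,\hat q_i\in[0,1]$ by (T4) and $\kappa_g,\kappa_h\le c+C\eta$ by (T3).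

We compute $F_0$ at the sums $x_i+x_k$. In a representation for $(g_0,h_0)$ the entry $v$ contains $u_i+u_k$, so Lemma~\ref{lem:f}(c) lists the possibilities. With
\[
m=\eta^{-10}\max\bigl\{\eta^6(g_0*h_0)(2a+2b),\ \eta^7(g_0*h_0)(a+2b),\ \eta^7(g_0*h_0)(2a+b)\bigr\},
\]
which does not depend on $i,k$, we get
\begin{equation}\label{eq:F0}
F_0(2x_i)=\eta^{10}m,\qquad F_0(x_i+x_k)=\max\bigl(\eta^{10}m,\ f(x_i+x_k)\bigr)\quad(i<k).
\end{equation}
Splittings of $2a+2b$ into two elements of $P$ have weights $\{0,4\},\{1,3\},\{2,2\}$, and those of $a+2b$ and $2a+b$ have weights $\{0,3\},\{1,2\}$. Each contains an entry of weight $2$, $3$ or $4$, so (T2) and (T3) give $0\le m\le c+C\eta$.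

For $(p,q)\in[0,1]^2$, and for vectors $p,q\in[0,1]^N$ respectively, define
\begin{align*}
\Psi(p,q)&=\max(m,\kappa_hp,\kappa_gq,pq)-\tfrac12(p^2+q^2),\\
\Lambda(p,q)&=\sum_{i=1}^N\bigl(\Psi(p_i,q_i)-m\bigr)+\sum_{3\le i<k\le N}\bigl(\max(p_iq_k,p_kq_i)-c\bigr)_+ .
\end{align*}
The function $\Psi$ is the damped bracket of Section~\ref{sec:model}, and the second sum is the price of exceeding the partial cover at $x_i+x_k$. For the competing pairs we must not exceed the level at which $x_i$ is actually covered, which may be slightly below $\eta^5$. Let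
\[
\rho=\eta^3\max\bigl(g(a)h(b),\,g(b)h(a)\bigr),\qquad g_p=g_0+\rho\sum_ip_i\delta_{x_i},\qquad h_q=h_0+\rho\sum_iq_i\delta_{x_i}.
\]
By (T2), $(1-C\eta)\eta^5\le\rho\le\eta^5$, and by definition $(g_0*h_0)(a+b)\ge\eta^{-3}\rho$.

\begin{proposition}\label{prop:finite}
For a trimmed pair $(g,h)$ and all $p,q\in[0,1]^N$,
\begin{align}
J(g,h)&\ge J_0+\eta^{10}\Lambda(\hat p,\hat q)-C\eta^{11},\label{eq:lower}\\
J(g_p,h_q)&\le J_0+\eta^{10}\Lambda(p,q)+C\eta^{11}.\label{eq:upper}
\end{align}
\end{proposition}

\begin{proof}[Proof of \eqref{eq:lower}]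
We have $f*g*h\ge F_0$ everywhere. At $2x_i$ the representations $(u_i,x_i,a+b)$, $(u_i,a+b,x_i)$, $(0,x_i,x_i)$ give $f*g*h\ge\eta^{10}\max(m,\kappa_h\hat p_i,\kappa_g\hat q_i,\hat p_i\hat q_i)$, to be compared with $F_0(2x_i)=\eta^{10}m$. At $x_i+x_k$ with $3\le i<k$, the representations $(0,x_i,x_k)$, $(0,x_k,x_i)$ give $f*g*h\ge\eta^{10}\max(\hat p_i\hat q_k,\hat p_k\hat q_i)$, while $F_0\le(c+C\eta)\eta^{10}$ by \eqref{eq:F0}. Summing over these distinct points, $M(g,h)\ge M_0+\eta^{10}A$ with
\[
A=\sum_i\bigl(\max(m,\kappa_h\hat p_i,\kappa_g\hat q_i,\hat p_i\hat q_i)-m\bigr)+\sum_{3\le i<k}\bigl(\max(\hat p_i\hat q_k,\hat p_k\hat q_i)-c\bigr)_+-C\eta .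
\]
Since $\|g\|_2^2=\|g_0\|_2^2+\eta^{10}\sum\hat p_i^2$ and $\|h\|_2^2=\|h_0\|_2^2+\eta^{10}\sum\hat q_i^2$, Lemma~\ref{lem:division} gives \eqref{eq:lower}.
\end{proof}

\begin{proof}[Proof of \eqref{eq:upper}]
We bound the excess $\sum_z(f*g_p*h_q-F_0)(z)$. Representations for $(g_p,h_q)$ that use no element of $X$ are representations for $(g_0,h_0)$. So the excess at $z$ is the largest of the numbers $(\text{value}-F_0(z))_+$ over representations of $z$ that use an element of $X$, and there are boundedly many such representations in total. Let $\omega_0=\max(g_0,h_0)$.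

\emph{One element $x_i$, one element $y\in P$, and $v\in\operatorname{supp}f$.} The point is $x_i+w$ with $w=v+y$, and the value is at most $f(v)\omega_0(y)\rho$. We go through the cases for $w$.
\begin{itemize}
\item $w=0$. The value is at most $\rho\le f(u_i)(g_0*h_0)(a+b)\le F_0(x_i)$. No excess.
\item $1\le\operatorname{wt}w\le5$, $w\notin E$. Then $x_i+w\in V$, so $F_0(x_i+w)\ge K\eta^{5+\operatorname{wt}w}$. By Lemma~\ref{lem:f}(d) and (T1) the value is at most $\eta^{\operatorname{wt}v}\cdot K\eta^{\operatorname{wt}y}\cdot\eta^5$. No excess.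
\item $w\in E$. Then $u_k\le v\le x_k$ for some $k$, because $y\in P$, so $v=u_k$ by Lemma~\ref{lem:f}(c), and $y\in\{0,a,b,a+b\}$. If $y\in\{0,a,b\}$, the value is at most $\eta^{3+\operatorname{wt}y}\rho$ by (T2), and
\[
F_0(x_i+u_k+y)\ge f(u_i+u_k+y)\,(g_0*h_0)(a+b)\ge\eta^{6+\operatorname{wt}y}\eta^{-3}\rho .
\]
No excess. If $y=a+b$, the point is $x_i+x_k$ (possibly with $k=i$), and the value is at most $\eta^{10}\kappa_hp_i$ if $x_i$ comes from $g_p$, and at most $\eta^{10}\kappa_gq_i$ if it comes from $h_q$.
\item $\operatorname{wt}w\ge6$. The value is at most $K^2\eta^{11}$.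
\end{itemize}

\emph{Two elements $x_i$ (from $g_p$) and $x_k$ (from $h_q$), and $v\in\operatorname{supp}f$.} If $v\ne0$, the value is at most $K\eta\cdot\eta^{10}$. If $v=0$, the point is $x_i+x_k$ and the value is at most $\eta^{10}p_iq_k$.

So, up to a total of $C\eta^{11}$, excess occurs only at the sums of two elements of $X$, and we use \eqref{eq:F0}. At $2x_i$ it is at most $\eta^{10}(\max(m,\kappa_hp_i,\kappa_gq_i,p_iq_i)-m)$. At $x_i+x_k$ with $i<k$, $i\le2$, it is zero, because $F_0\ge\eta^{10}$ and all values listed are at most $\eta^{10}$. At $x_i+x_k$ with $3\le i<k$ we have $F_0\ge c\eta^{10}$, the values involving $\kappa_g,\kappa_h$ are at most $(c+C\eta)\eta^{10}$, and the excess is at most $\eta^{10}[(\max(p_iq_k,p_kq_i)-c)_++C\eta]$. Finally $\rho^2=\eta^{10}(1+O(\eta))$, so $\|g_p\|_2^2=\|g_0\|_2^2+\eta^{10}(\sum p_i^2+O(\eta))$ and $\|h_q\|_2^2=\|h_0\|_2^2+\eta^{10}(\sum q_i^2+O(\eta))$. Lemma~\ref{lem:division} gives \eqref{eq:upper}.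
\end{proof}

\section{The isometric tripling is smaller than the isomeric one}\label{sec:second}

Let $\mathcal C$ be the diagonal class. Choose a normalized diagonal pair with $J\le\gamma''(f)+\eta^{11}$, and let $(g,g)$ be its trimmed pair. Then $g_0=h_0$, $\kappa_g=\kappa_h$, and $\hat p=\hat q=:r$. Put
\[
p=(1,c,r_3,\dots,r_N),\qquad q=(c,1,r_3,\dots,r_N).
\]
The function $h_q$ arises from $g_p$ by exchanging the values at $x_1$ and $x_2$, so $g_p\sim h_q$. The indices $1,2$ do not occur in the second sum of $\Lambda$, so $\Lambda(p,q)$ and $\Lambda(r,r)$ differ only in the terms $\Psi$ with $i=1,2$. For the diagonal pair these satisfy $\Psi(r_i,r_i)\ge r_i^2-r_i^2=0$. For the new pair, $m,\kappa_g,\kappa_h\le c+C\eta$ gives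
\[
\Psi(1,c),\ \Psi(c,1)\le c+C\eta-\tfrac12(1+c^2)=-0.08+C\eta .
\]
Hence $\Lambda(p,q)\le\Lambda(r,r)-0.16+C\eta$. By \eqref{eq:upper}, \eqref{eq:lower} and admissibility,
\[
\gamma'(f)\le J(g_p,h_q)\le J(g,g)-0.16\,\eta^{10}+C\eta^{11}\le\gamma''(f)-0.16\,\eta^{10}+C\eta^{11}<\gamma''(f).
\]

\section{The unrestricted tripling is smaller than the isometric one}\label{sec:first}

We show that $\gamma'(f)\ge\gamma(f)+\eta^{11}$. Suppose that some pair $g^\circ\sim h^\circ$ has $J(g^\circ,h^\circ)\le\gamma(f)+\eta^{11}$. The two functions have the same maximum, so normalizing scales them by the same factor and preserves $g^\circ\sim h^\circ$. Let $\mathcal C$ be the class of all pairs and let $(g,h)$ be the trimmed pair. It need not be isometric; we determine its shape on $X$ and then return to the original pair through (T5). For all $p,q\in[0,1]^N$ we have $J(g,h)\le\gamma(f)+2\eta^{11}\le J(g_p,h_q)+2\eta^{11}$, so Proposition~\ref{prop:finite} gives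
\begin{equation}\label{eq:nearmin}
\Lambda(\hat p,\hat q)\le\min_{[0,1]^{2N}}\Lambda+C\eta .
\end{equation}

\subsection*{The minimum of $\Lambda$}
Let $\Psi^*=\min_{[0,1]^2}\Psi$ and $\mu=\max(m,\kappa_g,\kappa_h)\le c+C\eta<1$. Then
\begin{equation}\label{eq:psistar}
\Psi^*\le\Psi(1,\mu)=\mu-\tfrac12(1+\mu^2)=-\tfrac12(1-\mu)^2\le-0.08+C\eta<0 .
\end{equation}
Every term $\Psi(p_i,q_i)$ is at least $\Psi^*$ and every term of the second sum is nonnegative, so $\Lambda\ge N(\Psi^*-m)$. We show that this bound is almost attained by using one minimizer $(p^*,q^*)$ of $\Psi$ at every index. For this we need $p^*q^*\le\mu$, and we claim that in fact $p^*q^*\le\max(m,\kappa_hp^*,\kappa_gq^*)$. If not, then $p^*,q^*>0$, and near $(p^*,q^*)$ the maximum in $\Psi$ is $pq$, so $\Psi(p,q)=-\frac12(p-q)^2$ there. If $p^*=q^*$, this gives $\Psi^*=0$, contrary to \eqref{eq:psistar}; if $p^*\ne q^*$, decreasing the smaller coordinate decreases $\Psi$, contrary to minimality. So $(p^*q^*-c)_+\le C\eta$, and $\min\Lambda\le N(\Psi^*-m)+C\eta$. Now \eqref{eq:nearmin}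 says that the nonnegative numbers $\Psi(\hat p_i,\hat q_i)-\Psi^*$ and the terms of the second sum add up to at most $C\eta$. Thus
\begin{equation}\label{eq:each}
\Psi(\hat p_i,\hat q_i)\le\Psi^*+C\eta\quad(1\le i\le N),\qquad\bigl(\max(\hat p_i\hat q_k,\hat p_k\hat q_i)-c\bigr)_+\le C\eta\quad(3\le i<k).
\end{equation}

\subsection*{Each $x_i$ is lopsided}
We claim that for each $i$ one of $\hat p_i,\hat q_i$ is greater than $0.8$ and the other is less than $0.8$. Write $(p,q)=(\hat p_i,\hat q_i)$. It suffices to exclude that both are at least $0.8$ and that both are at most $0.8$. By \eqref{eq:psistar} and \eqref{eq:each}, $\Psi(p,q)\le-0.08+C\eta$.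

If $p,q\ge0.8$, then $\Psi(p,q)\ge pq-\frac12(p^2+q^2)=-\frac12(p-q)^2\ge-0.02$, a contradiction.

Let $p,q\le0.8$, and assume $p\ge q$; the case $q\ge p$ follows by exchanging the roles of $p,q$ and of $\kappa_h,\kappa_g$. If $p\le\frac14$, then $\Psi(p,q)\ge-p^2\ge-0.0625$, a contradiction. If $\frac14<p\le0.8$, we compare with the point $(1,q)$. A difference of two maxima is at most the maximum of the termwise differences, so
\[
\Psi(1,q)-\Psi(p,q)\le(1-p)\max(\kappa_h,q)-\tfrac12(1-p^2)=-(1-p)\Bigl[\frac{1+p}2-\max(\kappa_h,q)\Bigr].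
\]
Here $\frac{1+p}2-\kappa_h\ge0.625-0.6-C\eta\ge0.02$, $\frac{1+p}2-q\ge\frac{1-p}2\ge0.1$, and $1-p\ge0.2$. Hence $\Psi(p,q)\ge\Psi(1,q)+0.004\ge\Psi^*+0.004$, contradicting \eqref{eq:each}.

\subsection*{All large values lie on one side}
If there were distinct indices $i,k\ge3$ with $\hat p_i>0.8$ and $\hat q_k>0.8$, then $\hat p_i\hat q_k-c>0.64-0.6=0.04$, contradicting \eqref{eq:each}. So, after exchanging the names of $g$ and $h$ if necessary, $\hat p_i>0.8>\hat q_i$ for all $3\le i\le N$.

Now apply (T5). For $3\le i\le N$ we have $g(x_i)>0$, so the first alternative holds. From $\min(g^\circ(x_i),\eta^5)>0.8\,\eta^5$ we get $g^\circ(x_i)>0.8\,\eta^5$, and from $\min(h^\circ(x_i),\eta^5)<0.8\,\eta^5$ we get $h^\circ(x_i)<0.8\,\eta^5$. Outside $P\cup X$ we have $h^\circ\le C\eta^6<0.8\,\eta^5$. Therefore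
\[
|\{g^\circ>0.8\,\eta^5\}|\ge N-2=24,\qquad|\{h^\circ>0.8\,\eta^5\}|\le|P|+|\{x_1,x_2\}|=23 ,
\]
which contradicts $g^\circ\sim h^\circ$; the value $N=26$ was chosen for this count. So $J>\gamma(f)+\eta^{11}$ on all isometric pairs, and $\gamma'(f)\ge\gamma(f)+\eta^{11}>\gamma(f)$. Together with Section~\ref{sec:second}, this proves Theorem~\ref{thm:main}. \qed

\begin{thebibliography}{1}

\bibitem{source}
\emph{Sumsets and the Pr\'ekopa--Leindler inequality},
\texttt{https://static.akcongress.com/\allowbreak downloads/\allowbreak anmath/\allowbreak presentations/\allowbreak ruzsa.pdf}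

\end{thebibliography}
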